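# Algebraic numbers as critical exponents of fixed points of morphisms

## A repetition in the Fibonacci word whose exponent creeps up to $2+\varphi$

Take two letters and the substitution $0\mapsto 01$, $1\mapsto 0$; call it $g$. Starting from $0$ we get
$$0,\quad 01,\quad 010,\quad 01001,\quad 01001010,\quad 0100101001001,\ \dots$$
Each word is a prefix of the next, so there is a limit infinite word $\mathbf v=0100101001001\cdots$ with $g(\mathbf v)=\mathbf v$.

The prefix $01001010$ ends in $z_0=01010$. This is the word $01$ written two and a half times: it has length $5$ and repeats with period $2$, so we give it the exponent $5/2$. Let us push it through $g$. If $z$ is a factor of $\mathbf v$, it is followed there by some letter $a$, so $g(z)g(a)$ is a factor of $\mathbf v$; both images begin with $0$, so $g(z)0$ is a factor. If moreover $z=s^es'$ with $s'$ a proper prefix of $s$, then $g(z)0=g(s)^e\,g(s')0$, and $g(s')0$ is a prefix of $g(s)$, since the letter of $s$ following $s'$ has an image beginning with $0$. So $g(z)0$ repeats with period $|g(s)|$. Put $z_{k+1}=g(z_k)0$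 and $p_k=|g^k(01)|$. Then $z_k$ is a factor of $\mathbf v$ that repeats with period $p_k$:
$$z_1=(010)^3,\qquad z_2=(01001)^3\,0,\qquad\dots$$

Count lengths. The word $z_{k+1}$ has $|z_k|+1$ zeros, and as many ones as $z_k$ has zeros. So $|z_{k+1}|=|z_k|+|z_{k-1}|+2$ for $k\ge1$, and $|z_k|+2$ obeys the Fibonacci recurrence with values $7,11,18,29,\dots$ The periods obey it too, since $g^{k+1}(01)=g^k(01)\,g^k(0)$ and $g^k(0)=g^{k-1}(01)$; their values are $2,3,5,8,\dots$ The exponents are therefore
$$\frac52,\quad \frac93,\quad \frac{16}5,\quad \frac{27}8,\ \dots$$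
Let $\varphi=(1+\sqrt5)/2$ and $\delta_k=|z_k|+2-(2+\varphi)p_k$. This also obeys the Fibonacci recurrence, with $\delta_0=3-2\varphi$ and $\delta_1=5-3\varphi=(1-\varphi)\delta_0$. As $1-\varphi$ is a root of $t^2=t+1$, we get $\delta_k=(3-2\varphi)(1-\varphi)^k$, which tends to $0$ and has absolute value below $1$. Hence
$$|z_k|=(2+\varphi)p_k-2+\delta_k<(2+\varphi)p_k,\qquad \frac{|z_k|}{p_k}\to 2+\varphi=\frac{5+\sqrt5}2 .$$

So a substitution on two letters produces repetitions whose exponents approach a quadratic irrational from below. Two features will come back. The error $\delta_k$ is governed by the *conjugate* $1-\varphi$, which is smaller than $1$ in absolute value; and the constant $-2$ is what keeps us strictly below the limit. We have said nothing about the other repetitions in $\mathbf v$, and we will not need to.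

Which numbers can be the largest exponent occurring in such a word, in the sense of a supremum? Let us make this precise.

## Critical exponents: definitions and statements

Let $\Sigma_n=\{0,1,\dots,n-1\}$. A *factor* (or subword) of a word is a contiguous block of it, and $|z|$ is the length of $z$.

**Definition (powers and critical exponent).** A finite word $z=z_1\cdots z_m$ has period $p$, where $1\le p\le m$, if $z_i=z_{i+p}$ for $1\le i\le m-p$. It is then an $r$-power with $r=m/p$. The critical exponent of a right-infinite word $\mathbf w$ over a finite alphabet is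
$$E(\mathbf w)=\sup\{r\in\mathbb Q:\ \mathbf w\text{ contains an }r\text{-power as a subword}\}.$$

For example, $01010$ is a $\frac52$-power. It also has period $4$, so it is a $\frac54$-power as well.

**Definition (morphisms).** A morphism $f:\Sigma_n^*\to\Sigma_n^*$ is a map with $f(zz')=f(z)f(z')$; it is given by the images of letters. It is *non-erasing* if no letter has an empty image. It is *prolongable on $0$* if $f(0)=0u$ with $u$ nonempty and $f^k(u)$ nonempty for all $k$. Then $f^\omega(0)=\lim_k f^k(0)=0\,u\,f(u)\,f^2(u)\cdots$ is a well-defined infinite word.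

Two facts are given to us.

(i) If $f:\Sigma_n^*\to\Sigma_n^*$ is non-erasing and prolongable on $0$, then $E(f^\omega(0))$ is either infinite or an algebraic number of degree at most $n$.

(ii) For every rational $\alpha\ge2$ there is such an $f$ with $E(f^\omega(0))=\alpha$.

The critical exponent of a word over $n$ letters always exceeds $1$: among $n+1$ consecutive letters two are equal, at some distance $p\le n$, which gives a factor of length $p+1$ and period $p$, so
$$E(\mathbf w)\ge 1+\tfrac1n. \tag{1}$$
So only real algebraic numbers $\alpha>1$ are of interest. The following question is posed in "Critical Exponents and Stabilizers of Infinite Words": given an algebraic number $\alpha$ of degree $d$, can we construct a morphism on $\Sigma_n$, for some $n\ge d$, with $E(f^\omega(0))=\alpha$? The answer is yes.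

**Theorem 1.** For every real algebraic number $\alpha>1$ of degree $d$ there are $n\ge d$ and a non-erasing morphism $f:\Sigma_n^*\to\Sigma_n^*$, prolongable on $0$, with $E(f^\omega(0))=\alpha$. Moreover $f$ can be chosen so that no factor of $f^\omega(0)$ has exponent exactly $\alpha$.

**Theorem 2.**
(a) The finite critical exponents $E(f^\omega(0))$ of non-erasing morphisms prolongable on $0$ (all $n$) are exactly the real algebraic numbers $>1$.
(b) For a given algebraic $\alpha>1$, some such $f$ has $E(f^\omega(0))=\alpha$ with the supremum attained if and only if $\alpha\in\mathbb Q$.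
(c) For every $\varepsilon\in(0,\alpha-1)$, $f$ in Theorem 1 can be chosen so that $f^\omega(0)=0B_0B_1B_2\cdots$ with $B_k$ an $r_k$-power, $r_k\to\alpha$, $|B_k|\to\infty$, and every factor of exponent $>1+\varepsilon$ is a factor of a single $B_k$.
(d) If $E(f^\omega(0))=\alpha$ is finite with $f$ non-erasing on $\Sigma_n$, and $\alpha$ has degree $d$, then $n\ge\max(d,\frac1{\alpha-1})$. Hence $n$ cannot be bounded in terms of $d$ alone.

## Planting repetitions for $\alpha=\sqrt2$, and what else grows

Let us try $\alpha=\sqrt2$ by hand. We want words $X_k,Y_k$, images under $f^k$ of fixed words, such that $X_kY_kX_k$ has exponent close to $\sqrt2$. As it has period $|X_kY_k|$, this means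
$$\frac{|X_k|}{|X_k|+|Y_k|}\to\beta:=\sqrt2-1 .$$
Take $\tau(1)=12$, $\tau(2)=112$, and $x_k=\tau^k(1)$, $y_k=\tau^k(2)$. Then $|x_{k+1}|=|x_k|+|y_k|$ and $|y_{k+1}|=2|x_k|+|y_k|$, so the lengths are

$$|x_k|:\ 1,2,5,12,29,\dots\qquad |y_k|:\ 1,3,7,17,41,\dots$$

Let $\Delta_k=|x_k|-\beta(|x_k|+|y_k|)=(\sqrt2-1)\bigl(\sqrt2\,|x_k|-|y_k|\bigr)$. From the recurrences, $\sqrt2\,|x_{k+1}|-|y_{k+1}|=(\sqrt2-2)|x_k|+(\sqrt2-1)|y_k|=(1-\sqrt2)\bigl(\sqrt2\,|x_k|-|y_k|\bigr)$. Hence
$$\Delta_k=(\sqrt2-1)^2(1-\sqrt2)^k .$$
So the ratio tends to $\beta$, but $\Delta_k$ alternates in sign: for even $k$ the word $X_kY_kX_k$ has exponent larger than $\sqrt2$ (for $k=0$ it is $3/2$). The remedy is a single letter $c$ that never grows, $f(c)=c$. The word $X_kY_kcX_k$ has period $|X_k|+|Y_k|+1$ and exponent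
$$1+\frac{|X_k|}{|X_k|+|Y_k|+1}<1+\beta=\sqrt2\quad\text{because}\quad |\Delta_k|\le(\sqrt2-1)^2<\beta .$$
The exponents are $\frac43,\frac86,\frac{18}{13},\frac{42}{30},\frac{100}{71},\dots\to\sqrt2$, always from below.

The first morphism one would write down uses letters $0,1,2,1',2',c$ with
$$0\mapsto 0\,1\,2'\,c\,1,\quad 1\mapsto12,\quad 2\mapsto112,\quad 1'\mapsto1'2',\quad 2'\mapsto1'1'2',\quad c\mapsto c .$$
Its fixed point is $0B_0B_1B_2\cdots$ with $B_k=X_kY_kcX_k$, so the planted repetitions are there. But $B_1=12\,1'1'2'\,c\,12$ contains $1'1'$, so $E\ge2>\sqrt2$. The lower bound for $E$ is under control; the upper bound fails because $X_k$ and $Y_k$ contain repetitions of their own. For $\alpha$ near $1$ no fixed number of letters could do, by (1). We must make the letters inside $X_k$ more distinct, without changing the lengths.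

A natural attempt is to tag each letter of $X_k$ with its position modulo some large $N$: then equal letters inside $X_k$ are at distance at least $N$. However, a morphism must compute the tags of an image from the letter and its tag alone, and this breaks. Look at $\tau^2(1)=12112$ with $N=2$. The letters at positions $0$ and $2$ both have type $1$ and tag $0$. Their images start in $\tau^3(1)=12\,112\,12\,12\,112$ at positions $0$ and $5$, so the first letters of these images need the different tags $0$ and $1$. The length of $\tau(z)$ is not determined by the length of $z$.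

It is determined by the *Parikh vector* of $z$, the vector $P(z)$ that counts each letter in $z$. Over $\{1,2\}$, $P(12112)=(3,2)$. In our example
$$P(\tau(z))=P(z)M,\qquad M=\begin{pmatrix}1&1\\2&1\end{pmatrix},$$
and this formula makes sense modulo $N$. So we tag each letter with the Parikh vector modulo $N$ of the prefix before it. For $12112$ the tags are $(0,0),(1,0),(1,1),(2,1),(3,1)$; the third letter's image starts after $\tau(12)=12112$, and indeed $(1,1)M=(3,2)$. The sum of the coordinates of a tag is the position modulo $N$, so nothing is lost.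

Two further marks on the letters are needed, and the same example shows why.

Without a mark for the difference between $X$ and $Y$, the word $X_1Y_1$ would start with the letters (type; tag) $(1;0,0)\,(2;1,0)\,(1;0,0)$, of exponent $3/2>\sqrt2$. We call this mark the *species*. Without a mark for the block number $k$, the last letter of $B_0$ and the first letter of $B_1$ would both be $(1;0,0)$ of species $X$, and we would see a square. We call this mark the *index*; it will be $k$ modulo some $q$.

The plan has two independent halves: arithmetic, to get the lengths right for every algebraic $\beta$, and combinatorics of the tags, to show that all other repetitions are short.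

## Positive integer matrices with a prescribed length ratio

**Conventions.** From now on $D\ge2$ is an integer, $M$ is a $D\times D$ matrix of *positive* integers with $\det M\ne0$, and $\tau$ is the morphism on the set of *types* $\{1,\dots,D\}$ given by
$$\tau(t)=1^{M_{t1}}2^{M_{t2}}\cdots D^{M_{tD}} .$$
For a type word $z$, the row vector $P(z)\in\mathbb Z^D$ is its Parikh vector, so $P(\tau(z))=P(z)M$. Put
$$L=\max_t|\tau(t)|,\quad \kappa=\frac{\max_{i,j}M_{ij}}{\min_{i,j}M_{ij}}\ge1,\quad a_k=\max_t|\tau^k(t)|,\quad b_k=\min_t|\tau^k(t)|.$$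
Since $|\tau^k(t)|=\sum_jM_{tj}|\tau^{k-1}(j)|$ for $k\ge1$, the values for two types differ by a factor of at most $\kappa$; and since every $M_{tj}\ge1$, $|\tau^{k+1}(t)|\ge D\,b_k$. With $a_0=b_0=1$ this gives
$$a_k\le\kappa b_k,\qquad b_{k+1}\ge D\,b_k\ge2b_k\qquad(k\ge0).\tag{2}$$

**Lemma 1.** Let $\beta\in(0,1)$ be a real algebraic number of degree $d$. There are $D\ge2$ with $D\ge d$, a matrix $M$ as above, and nonempty type words $\hat x,\hat y$ such that, with $x_k=\tau^k(\hat x)$ and $y_k=\tau^k(\hat y)$,
$$|x_k|<\beta\,(|x_k|+|y_k|+1)\ \ (k\ge0),\qquad \frac{|x_k|}{|x_k|+|y_k|}\to\beta .\tag{3}$$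
If $\beta=a/b$ is rational with $0<a<b$, one can even have $|x_k|=\beta(|x_k|+|y_k|)$ for all $k$.

*Rational case.* Take $D=2$, $M=\begin{pmatrix}2&1\\1&1\end{pmatrix}$, $\hat x=1^a$, $\hat y=1^{b-a}$. Then $|x_k|=a|\tau^k(1)|$ and $|y_k|=(b-a)|\tau^k(1)|$, so $|x_k|=\beta(|x_k|+|y_k|)$, and (3) follows.

*Irrational case: the setting.* In the example, types $1,2$ carry the values $1,\sqrt2$, and $\tau$ multiplies values by $\lambda=1+\sqrt2$: indeed $\lambda\cdot1=1+\sqrt2$ and $\lambda\sqrt2=2\cdot1+\sqrt2$, which is the matrix $M$ row by row. The conjugate $1-\sqrt2$ made the error small. For a general field we need a number $\lambda$ with small conjugates, together with a basis in which multiplication by $\lambda$ has positive integer coefficients.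

Let $K=\mathbb Q(\beta)\subset\mathbb R$, $d=[K:\mathbb Q]\ge2$, $D=d$, and let $O_K$ be its ring of integers. Let $\sigma_1=\mathrm{id},\sigma_2,\dots,\sigma_d$ be the embeddings $K\to\mathbb C$. Let $H\subset\mathbb C^d$ be the $d$-dimensional real space of vectors $(z_i)$ with $z_j=\overline{z_i}$ whenever $\sigma_j=\overline{\sigma_i}$ (so $z_i$ is real if $\sigma_i$ is), and let $\iota:K\to H$, $\iota(\gamma)=(\sigma_i(\gamma))_i$. For $K=\mathbb Q(\sqrt2)$ we have $H=\mathbb R^2$ and $\iota(1)=(1,1)$, $\iota(\sqrt2)=(\sqrt2,-\sqrt2)$.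

For a $\mathbb Q$-basis $(\omega_j)$ of $K$, the number $\det(\sigma_i(\omega_j))^2$ is the discriminant of the basis, which is nonzero. So $(\iota(\omega_j))$ is an $\mathbb R$-basis of $H$. Hence $\iota(K)$, the $\mathbb Q$-span of an $\mathbb R$-basis, is dense in $H$; and since a $\mathbb Z$-basis of $O_K$ is a $\mathbb Q$-basis of $K$, $\iota(O_K)$ is a lattice in $H$. Put $e=(1,0,\dots,0)$, which lies in $H$ because $\sigma_1$ is real.

**Step 0: an integer with small conjugates.** We find $\pi\in O_K$ with $\pi>1$ and $|\sigma_i(\pi)|<1$ for $i\ge2$. The compact convex symmetric body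
$$\{z\in H:\ |z_1|\le B,\ |z_i|\le\tfrac12\ (i\ge2)\}$$
has volume a positive constant times $B$. So for large $B$ Minkowski's theorem on lattice points gives $0\ne\pi\in O_K$ with $\iota(\pi)$ in it. The norm $N_{K/\mathbb Q}(\pi)=\prod_i\sigma_i(\pi)$ is a nonzero integer, so $|\pi|\ge2^{d-1}>1$. Replace $\pi$ by $-\pi$ if necessary.

**Step 1: a basis whose positive cone contains $e$.** Large powers of $\pi$ have $\iota(\pi^m)$ almost in the direction of $e$. For their coordinates to be positive, $e$ should have positive coordinates. (This is a real condition. In $\mathbb Q(\sqrt2)$, write $(1+\sqrt2)^m=a+b'\sqrt2$; then $a/b'\to\sqrt2$. In the basis $1,\,3+\sqrt2$ the coordinates are $a-3b'$ and $b'$, and the first is eventually negative. In the basis $1,\sqrt2$, where $e=\frac12\iota(1)+\frac1{2\sqrt2}\iota(\sqrt2)$, they are positive.)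

Let $g_1,\dots,g_d$ be affinely independent vectors in the $(d-1)$-dimensional space $\{z\in H:z_1=0\}$ with $\sum_jg_j=0$; for instance, take $g_1,\dots,g_{d-1}$ a basis of it and $g_d=-(g_1+\dots+g_{d-1})$. Affine independence holds here: if $\sum c_j=0$ and $\sum c_jg_j=0$, then $c_j=c_d$ for all $j<d$, hence all $c_j=0$. Put $h_j=e+g_j$. If $\sum c_jh_j=0$ with $c_j\in\mathbb R$, the first coordinate gives $\sum c_j=0$, then $\sum c_jg_j=0$, so all $c_j=0$. Hence $(h_j)$ is a basis of $H$; also $e=\frac1d\sum_jh_j$, and the first coordinate of each $h_j$ is $1$.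

The following conditions on a $d$-tuple in $H$ are open: being a basis, having positive first coordinates, and $e$ having positive coordinates with respect to it. The tuple $(h_j)$ satisfies them all. So, by density of $\iota(K)$, there are $r_1,\dots,r_d\in K$, $r_j>0$, such that $(\iota(r_j))$ is an $\mathbb R$-basis of $H$ whose coordinate functionals $c_j:H\to\mathbb R$ satisfy $c_j(e)>0$ for all $j$. Then $r_1,\dots,r_d$ are linearly independent over $\mathbb Q$, so they form a $\mathbb Q$-basis of $K$, and $c_j(\iota(\gamma))$ is the $j$-th rational coordinate of $\gamma\in K$ in it. Let $\Lambda=\bigoplus_j\mathbb Zr_j$ and $S=\sum_jc_j$, so $S(e)>0$.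

**Step 2: the matrix.** We choose $\lambda$ so that multiplication by it is a positive integer matrix in the basis $(r_j)$. Since each $O_Kr_i$ is a finitely generated $\mathbb Z$-module in $K=\mathbb Q\Lambda$, there is an integer $s\ge1$ with $s\,O_Kr_i\subset\Lambda$ for all $i$. Put $\lambda=s\pi^m$ with $m\ge1$. Then $\lambda\Lambda\subset\Lambda$, so
$$\lambda r_i=\sum_jM_{ij}r_j,\qquad M_{ij}=c_j(\iota(\lambda r_i))\in\mathbb Z .$$
The first component of $\lambda^{-1}\iota(\lambda r_i)$ is $r_i$. For $l\ge2$ the $l$-th component is $(\sigma_l(\pi)/\pi)^m\sigma_l(r_i)$, which tends to $0$ as $m\to\infty$. Hence $\lambda^{-1}\iota(\lambda r_i)\to r_ie$ and, $c_j$ being linear, $\lambda^{-1}M_{ij}\to r_ic_j(e)>0$. Fix $m$ so large that all $M_{ij}>0$ and $|\sigma_l(\lambda)|=s|\sigma_l(\pi)|^m<1$ for $l\ge2$. Moreover $\det M=N_{K/\mathbb Q}(\lambda)\ne0$, since $M$ is, up to transposition, the matrix of multiplication by $\lambda$; and $\lambda>1$.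

For a type word $z$ put $\mathrm{val}(z)=\sum_iP(z)_ir_i$. Then
$$\mathrm{val}(\tau(z))=\sum_iP(z)_i\sum_jM_{ij}r_j=\lambda\,\mathrm{val}(z),\qquad |z|=\sum_iP(z)_i=S(\iota(\mathrm{val}(z))).$$

**Step 3: the words $\hat x,\hat y$.** We want values in the ratio $\beta:(1-\beta)$. Fix an integer $b\ge1$ with $b\beta,\ b(1-\beta)\in\Lambda$. For an integer $\mu\ge0$ let $v_X=b\lambda^\mu\beta$ and $v_Y=b\lambda^\mu(1-\beta)$, both in $\Lambda$. The components of $(b\lambda^\mu)^{-1}\iota(v_X)$ are $\beta$ and $(\sigma_l(\lambda)/\lambda)^\mu\sigma_l(\beta)$ for $l\ge2$, so this vector tends to $\beta e$ as $\mu\to\infty$; likewise $(b\lambda^\mu)^{-1}\iota(v_Y)\to(1-\beta)e$. So the $j$-th coordinates, divided by $b\lambda^\mu$, tend to $\beta c_j(e)>0$ and $(1-\beta)c_j(e)>0$. For $\mu$ large, $v_X$ and $v_Y$ therefore have positive integer coordinates $\xi_j,\eta_j$ in the basis $(r_j)$. Let $\hat x=1^{\xi_1}\cdots d^{\,\xi_d}$ and $\hat y=1^{\eta_1}\cdots d^{\,\eta_d}$. Then $\mathrm{val}(\hat x)=v_X$, $\mathrm{val}(\hat y)=v_Y$, and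
$$|x_k|=S(\iota(b\lambda^{\mu+k}\beta)),\qquad |x_k|+|y_k|=S(\iota(b\lambda^{\mu+k})).$$
Divided by $b\lambda^{\mu+k}$, these tend to $\beta S(e)$ and $S(e)$ as $k\to\infty$, so the ratio tends to $\beta$.

**Step 4: the error is below $\beta$ from the start.** By linearity of $S$ over $\mathbb R$,
$$\Delta_k:=|x_k|-\beta(|x_k|+|y_k|)=b\,S\bigl(\iota(\lambda^{\mu+k}\beta)-\beta\,\iota(\lambda^{\mu+k})\bigr).$$
The vector in parentheses has first component $\lambda^{\mu+k}\beta-\beta\lambda^{\mu+k}=0$, and $i$-th component $\sigma_i(\lambda)^{\mu+k}(\sigma_i(\beta)-\beta)$ for $i\ge2$. Put $\theta=\max_{i\ge2}|\sigma_i(\lambda)|<1$. There is a constant $C$, depending only on $b,S,\beta$, with $|\Delta_k|\le C\theta^{\mu+k}\le C\theta^\mu$ for all $k\ge0$. So for $\mu$ large, $|\Delta_k|<\beta$ for all $k\ge0$, which is the inequality in (3). $\square$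

In the example, $b=1$ and $\mu=1$ give $v_X=(1+\sqrt2)(\sqrt2-1)=1$ and $v_Y=(1+\sqrt2)(2-\sqrt2)=\sqrt2$, that is, $\hat x=1$ and $\hat y=2$. One coordinate of each is $0$, but the words are nonempty, and we checked (3) by hand.

## Tagging letters by Parikh vectors modulo $N$

Fix $D,M$ and nonempty $\hat x,\hat y$. Let $\ell_0=\max(|\hat x|,|\hat y|)$ and fix $\varepsilon>0$. Choose an integer $q\ge2$ with $2^{3-q}\le\varepsilon$, and an integer $N$ with
$$\gcd(N,\det M)=1,\qquad N>\ell_0,\qquad N\ge4L\kappa^2\ell_0/\varepsilon. \tag{4}$$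
For example $N=1+h|\det M|$ with $h$ large. The first condition makes $M$ invertible modulo $N$.

**Definition (the tagged alphabet and morphism).** The alphabet consists of $0$; the letters $(t,v,i,G)$ with type $t\in\{1,\dots,D\}$, tag $v\in(\mathbb Z/N)^D$ (a row vector), index $i\in\mathbb Z/q$ and species $G\in\{X,Y\}$; and the *$c$-letters* $(c,i)$ with index $i\in\mathbb Z/q$. For a type word $z=z_1\cdots z_m$ let
$$[z]_{v,i,G}=\prod_{j=1}^m\bigl(z_j,\ v+P(z_1\cdots z_{j-1}),\ i,\ G\bigr),$$
and define
$$f(t,v,i,G)=[\tau(t)]_{vM,\,i+1,\,G},\qquad f(c,i)=(c,i+1).$$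
The value $f(0)$ is chosen in the next but one section.

For instance, with $\hat x=1$ and the matrix of the example, $[12]_{0,1,X}=(1,(0,0),1,X)\,(2,(1,0),1,X)$.

The definition is made so that tags pass through $f$: since $(v+P(z_1\cdots z_{j-1}))M=vM+P(\tau(z_1\cdots z_{j-1}))$, the images of the letters of $[z]_{v,i,G}$ fit together, and
$$f([z]_{v,i,G})=[\tau(z)]_{vM,\,i+1,\,G}.\tag{5}$$
In particular $|f^k(t,v,i,G)|=|\tau^k(t)|$. Let $x=[\hat x]_{0,0,X}$, $y=[\hat y]_{0,0,Y}$, write $c$ also for the letter $(c,0)$, and put
$$X_k=f^k(x)=[\tau^k(\hat x)]_{0,k,X},\qquad Y_k=f^k(y)=[\tau^k(\hat y)]_{0,k,Y}.$$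

## Repetitions inside $X_k$ and $Y_k$ are short

**Lemma 2.** Let $Z_k=X_k$ for all $k$, or $Z_k=Y_k$ for all $k$. If a nonempty word $u$ occurs in $Z_k$ at two positions at distance $p>0$, then $|u|\le\frac{4L\kappa}{N}\,p$.

The tags alone give $p\ge N$, but this says nothing about long $u$. We undo $f$ until $u$ is short, use $p\ge N$ there, and come back up.

**Step 1: equal letters are far apart.** The initial tag is $0$, so the coordinate sum of the tag of the $h$-th letter of $Z_k$ ($h=0,1,\dots$) is $h\bmod N$. So equal letters have positions congruent modulo $N$, and every repeated nonempty word in $Z_k$ is repeated at a distance $\ge N$.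

**Step 2: undoing $f$ once.** Let $k\ge1$. The word $Z_k$ is the concatenation of the $f$-images of the letters of $Z_{k-1}$; call the borders between consecutive images *boundaries*. The types in each image form the word $\tau(t)$, which is nondecreasing, starts with $1$ and ends with $D\ge2$. So two consecutive letters of $Z_k$ have types $(D,1)$ if and only if there is a boundary between them. Hence the boundaries between letters of $u$ are at the same places in both occurrences of $u$.

Suppose there are at least two. The part of $u$ between the first and the last of them is $f(u')$ in the first occurrence and $f(u'')$ in the second, with nonempty factors $u',u''$ of $Z_{k-1}$. Cutting at all boundaries shows that $u',u''$ have equal length and that corresponding letters have equal images. All letters of $Z_{k-1}$ have the same index and species. If $f(t,v,i,G)=f(t',v',i,G)$, then $\tau(t)=\tau(t')$, so rows $t$ and $t'$ of $M$ agree, and $t=t'$ since $\det M\ne0$. The tags of the first letters give $vM=v'M$, so $v=v'$ since $M$ is invertible modulo $N$. So $u'=u''$. Thus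
$$u=s\,f(u')\,s',\qquad |s|,|s'|\le L,$$
because $s$ and $s'$ each lie in one image. The two occurrences of $f(u')$ begin at boundaries at distance $p$; so $u'$ occurs in $Z_{k-1}$ at two positions $g'$ and $g'+p'$ with $p'>0$, and the prefixes of $Z_{k-1}$ of lengths $g'$ and $g'+p'$ have $f$-images of lengths $g+|s|$ and $g+p+|s|$, where $g$ is the position of the first occurrence of $u$.

**Step 3: iterating, and bounding $|u|$.** Starting with $u_0=u$ in $Z_k$, apply Step 2 repeatedly to get $u_1$ in $Z_{k-1}$, $u_2$ in $Z_{k-2}$, and so on, stopping at the first $u_j$ (in $Z_{k-j}$) such that $j=k$ or $u_j$ contains at most one boundary. The case $j=k$ is impossible: by Step 1, $u_k$ would be repeated in $Z_0$ at a distance $\ge N>\ell_0\ge|Z_0|$. (In particular $k\ge1$.) So $u_j$ contains at most one boundary, hence lies in at most two images, and $|u_j|\le2L$. Writing $u_i=s_i\,f(u_{i+1})\,s_i'$ for $0\le i<j$, the pieces contribute $f^i(s_i)$ and $f^i(s_i')$ to $u$. Using (2), in particular $b_i\le2^{-(j-i)}b_j$,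
$$|u|\le2La_j+\sum_{i<j}2La_i=2L\sum_{i\le j}a_i\le2L\kappa\sum_{i\le j}b_i\le4L\kappa\,b_j .$$

**Step 4: bounding $p$ from below.** Let $u_i$ occur in $Z_{k-i}$ at the positions $g_i$ and $g_i+p_i$ produced by Step 2 (so $p_0=p$), and let $F_i(g)$ be the length of the $f^i$-image of the prefix of $Z_{k-i}$ of length $g$. By the last sentence of Step 2, the prefix of $Z_{k-i-1}$ of length $g_{i+1}$ is mapped by $f$ onto the prefix of $Z_{k-i}$ of length $g_i+|s_i|$, so
$$F_{i+1}(g_{i+1})=F_i(g_i+|s_i|)=F_i(g_i)+|f^i(s_i)|,$$
because $s_i$ is what follows position $g_i$. In the same way $F_{i+1}(g_{i+1}+p_{i+1})=F_i(g_i+p_i)+|f^i(s_i)|$. So $F_i(g_i+p_i)-F_i(g_i)$ does not depend on $i$; for $i=0$ it is $p$. For $i=j$ it is $|f^j(\rho_j)|$, where $\rho_j$ is the factor of $Z_{k-j}$ of length $p_j$ starting at $g_j$. By Step 1, $|\rho_j|=p_j\ge N$. Hence $p=|f^j(\rho_j)|\ge N\,b_j$, and with Step 3, $|u|\le4L\kappa b_j\le\frac{4L\kappa}Np$. $\square$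

## The block word $0B_0B_1B_2\cdots$ and its repetitions

Let $W_0\in\{xy,\ xyc\}$, let $r\ge1$ be an integer, and let $W_0'$ be a proper prefix of $W_0$ among the empty word, $x$, $xy$. Put
$$B_0=W_0^rW_0',\qquad f(0)=0B_0 .$$
Then $f$ is non-erasing and prolongable on $0$. With $W_k=f^k(W_0)$, $W_k'=f^k(W_0')$ and $B_k=f^k(B_0)$ we have $f^{k+1}(0)=f^k(0)B_k$, so
$$\mathbf w=f^\omega(0)=0\,B_0B_1B_2\cdots .$$
All letters of $B_k$ have index $k\bmod q$, and $0$ occurs only once in $\mathbf w$. Since $W_k'$ is a prefix of $W_k$, the block $B_k=W_k^rW_k'$ has period $|W_k|$ and is a $|B_k|/|W_k|$-power.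

**Proposition 3.** Let a nonempty $u$ occur in $\mathbf w$ at positions $h_0$ and $h_0+p$, $p>0$. Then either (i) $|u|\le\varepsilon p$, or (ii) both occurrences lie in one block $B_k$ and $|W_k|$ divides $p$.

**Step 1: comparing block numbers.** The word $u$ does not contain $0$. Going one step to the right in $B_0B_1\cdots$, the block number increases by $0$ or $1$, and since $q\ge2$ it increases exactly when the index changes, which can be read off from $u$. Hence the block number of the $h$-th letter of the second occurrence minus that of the $h$-th letter of the first is a constant $\delta\ge0$, independent of $h$. As equal letters have equal indices, $q\mid\delta$.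

**Step 2: the case $\delta\ge q$.** Here the two occurrences are far apart because blocks grow. Let $n_k$ be the number of letters of $B_k$ that are not $c$-letters. Images of such letters have length $\ge D\ge2$ and contain no $c$-letters, so $n_{k+1}\ge2n_k$. Also $|B_k|\le2n_k$, since there are at most as many $c$-letters in $B_k$ as copies of $X_k$. If the last letter of the first occurrence is in $B_j$, then that of the second is in $B_{j+\delta}$, and $B_{j+1},\dots,B_{j+\delta-1}$ lie strictly between (note $\delta\ge q\ge2$). So
$$p\ge|B_{j+\delta-1}|\ge n_{j+\delta-1}\ge2^{\delta-1}n_j,\qquad |u|\le\sum_{i\le j}|B_i|\le2\sum_{i\le j}n_i\le4n_j .$$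
Hence $|u|/p\le2^{3-\delta}\le2^{3-q}\le\varepsilon$, which is (i).

**Step 3: the case $\delta=0$, reduction to one segment.** If $u$ met two blocks, the same border between blocks $B_j$ and $B_{j+1}$ would appear at the same place in both occurrences, giving $p=0$. So both occurrences lie in one block $B_k=W_k^rW_k'$. Assume $|W_k|\nmid p$; we show (i). The block is a concatenation of segments $X_k,Y_k$ (and $(c,k)$ if $W_0=xyc$), repeated cyclically, and segments of different kinds use disjoint sets of letters, thanks to the species. If $u$ contained a border between consecutive segments, its kind ($X\to Y$, $Y\to X$, $Y\to c$ or $c\to X$) would be visible in $u$; borders of the same kind have positions congruent modulo $|W_k|$, so $|W_k|\mid p$, a contradiction. So each occurrence of $u$ lies in one segment, both segments are of the same kind $G_k$, and $u$ sits in them at offsets $o$ (first occurrence) and $o'$ (second). Segments of the same kind start at positions congruent modulo $|W_k|$, so $o\ne o'$, again because $|W_k|\nmid p$. In particular $G_k$ is not the one-letter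 segment $(c,k)$, so $G_k\in\{X_k,Y_k\}$. Now $u$ occurs in $G_k$ at two positions at distance $|o-o'|>0$, and Lemma 2 gives
$$|u|\le\frac{4L\kappa}N\,|o-o'| .$$

**Step 4: comparing $|o-o'|$ with $p$.** If the two segments coincide, then $p=|o-o'|$, and $|u|\le\frac{4L\kappa}Np\le\varepsilon p$ by (4). Otherwise the second segment starts later than the first, at a distance that is a positive multiple of $|W_k|$. As $|o-o'|\le|G_k|$,
$$p\ge|W_k|-|o-o'|\ge|W_k|-|G_k|\ge\min(|X_k|,|Y_k|)\ge b_k,$$
whereas $|o-o'|\le|G_k|\le\ell_0a_k\le\ell_0\kappa b_k\le\ell_0\kappa p$. So $|u|\le\frac{4L\kappa}N\,\ell_0\kappa\,p\le\varepsilon p$ by (4). $\square$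

**Corollary 4.** Suppose $0<\varepsilon<\alpha-1$, $|B_k|\le\alpha|W_k|$ for all $k$, and $\sup_k|B_k|/|W_k|=\alpha$. Then $E(\mathbf w)=\alpha$; every factor of exponent $>1+\varepsilon$ is a factor of some $B_k$; and exponent $\alpha$ is attained if and only if $|B_k|=\alpha|W_k|$ for some $k$.

*Proof.* $B_k$ is a $|B_k|/|W_k|$-power, so $E(\mathbf w)\ge\alpha$. Conversely, let $z$ be a factor with period $p$. If $|z|=p$, the exponent is $1<\alpha$. Let $|z|>p$. The prefix $u$ of $z$ of length $|z|-p$ is also a suffix of $z$, so it occurs in $\mathbf w$ at two positions at distance $p$. In case (i) of Proposition 3, $|z|/p=1+|u|/p\le1+\varepsilon<\alpha$. In case (ii), $z$ begins with the first occurrence and ends with the second, so $z$ is a factor of $B_k$; and $p\ge|W_k|$, so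
$$\frac{|z|}p\le\frac{|B_k|}{|W_k|}\le\alpha .$$
This gives $E(\mathbf w)=\alpha$. An exponent $>1+\varepsilon$ forces case (ii), which is the second claim. An exponent equal to $\alpha$ also forces case (ii), and then $|B_k|=\alpha|W_k|$; conversely such a $B_k$ has exponent $\alpha$. $\square$

## Every real algebraic $\alpha>1$: proof of Theorem 1

Let $\alpha>1$ be real algebraic of degree $d$, and let $0<\varepsilon<\alpha-1$. Take $W_0=xyc$, so $|W_k|=|X_k|+|Y_k|+1$.

**Case $\alpha\notin\mathbb Z$.** Put $r=\lfloor\alpha\rfloor\ge1$ and $\beta=\alpha-r\in(0,1)$, which has degree $d$. Take $M,\hat x,\hat y$ from Lemma 1 and $W_0'=x$, so $B_0=(xyc)^rx$. Then by (3)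
$$\frac{|B_k|}{|W_k|}=r+\frac{|X_k|}{|X_k|+|Y_k|+1}<r+\beta=\alpha,$$
and this tends to $\alpha$ as $k\to\infty$, by (3) and since the lengths tend to infinity by (2).

**Case $\alpha\in\mathbb Z$, $\alpha\ge2$.** Take $D=2$, $M=\begin{pmatrix}2&1\\1&1\end{pmatrix}$, $\hat x=\hat y=1$, $r=\alpha-1$ and $W_0'=xy$, so $B_0=(xyc)^{\alpha-1}xy$. This is $(xyc)^\alpha$ without its last letter, so $|B_k|/|W_k|=\alpha-1/|W_k|<\alpha$, which tends to $\alpha$.

In both cases choose $q,N$ with $2^{3-q}\le\varepsilon$ and (4). Corollary 4 gives $E(f^\omega(0))=\alpha$, not attained. The number of letters is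
$$n=1+2DN^Dq+q\ge D\ge d;$$
name them $0,1,\dots,n-1$, keeping the name of the letter $0$. This proves Theorem 1. $\blacksquare$

For $\alpha=\sqrt2$ everything can be made explicit. Use the matrix of the example with $\hat x=1$, $\hat y=2$; then $L=3$, $\kappa=2$, $\ell_0=1$, $\det M=-1$. With $\varepsilon=\frac25<\sqrt2-1$ we may take $q=5$, since $2^{-2}\le\frac25$, and $N=4\cdot3\cdot4\cdot\frac52=120$. This gives a morphism on $1+2\cdot2\cdot120^2\cdot5+5=288006$ letters, with $f(0)=0\,x\,y\,c\,x$, whose fixed point has critical exponent $\sqrt2$.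

## Attained suprema, isolated repetitions and alphabet size: proof of Theorem 2

**Part (a): the set of finite values.** A finite critical exponent of such a word is algebraic by (i), and exceeds $1$ by (1). The converse is Theorem 1.

**Part (b): when the supremum is attained.** An attained supremum is an exponent $m/p$, hence rational. Conversely, let $\alpha>1$ be rational and $0<\varepsilon<\alpha-1$. We drop the letter $c$, whose purpose was to keep the exponents below $\alpha$: take $W_0=xy$ and $M=\begin{pmatrix}2&1\\1&1\end{pmatrix}$. If $\alpha=r+a/b$ with integers $r\ge1$ and $0<a<b$, let $\hat x=1^a$, $\hat y=1^{b-a}$, $B_0=(xy)^rx$. By the rational case of Lemma 1, $|B_k|/|W_k|=r+a/b=\alpha$ for all $k$. If $\alpha\in\mathbb Z$, let $\hat x=\hat y=1$ and $B_0=(xy)^\alpha$; again $|B_k|/|W_k|=\alpha$ for all $k$. With $q,N$ chosen as before, Corollary 4 gives $E=\alpha$, attained.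

**Part (c): all large exponents sit in the blocks.** Apply Corollary 4 to the words in the proof of Theorem 1. There $\varepsilon\in(0,\alpha-1)$ was arbitrary, $B_k$ is an $r_k$-power with $r_k=|B_k|/|W_k|\to\alpha$, and $|B_k|\to\infty$.

**Part (d): the number of letters.** The inequality $n\ge d$ is (i). By (1), $\alpha\ge1+\frac1n$, that is, $n\ge\frac1{\alpha-1}$. For each $d$ there are algebraic numbers of degree $d$ arbitrarily close to $1$ from above, for example $1+2^{1/d}/m$ with $m\to\infty$; their degree is $d$ because $t^d-2$ is irreducible by Eisenstein's criterion. So no bound on $n$ in terms of $d$ alone exists. $\blacksquare$
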